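\title{Surfaces with $p_g=2q-3$ and no irrational pencil have bounded invariants}

\begin{abstract}
A smooth projective complex surface with no irrational pencil of genus at least $2$ satisfies $p_g\ge 2q-3$. We prove that the minimal surfaces of general type on this boundary have bounded invariants: $q\le 24$ or $q=32$, and hence $\chi\le 30$, $p_g\le 61$, $K^2\le 247$. Hodge theory embeds $\mathbb{CP}^{q-1}$ in a sphere inside $H^{1,1}$, and a non-embedding theorem then gives $h^{1,1}\ge 4q-O(\log q)$, that is, $K^2\le 8\chi+O(\log\chi)$. The holomorphic $1$-forms next produce curves in $\mathbb P^{\chi-1}$ whose genus exceeds Castelnuovo's bound when $\chi$ is large.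
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{surface} is a smooth projective complex surface. For a surface $S$ let $K_S$ be its canonical divisor, $p_g(S)=h^0(K_S)$ its geometric genus, $q(S)=h^1(\mathcal O_S)$ its irregularity, and $\chi(S)=1-q(S)+p_g(S)$. The surface $S$ is \emph{of general type} if $K_S$ is big, and such a surface is \emph{minimal} if $K_S$ is nef; then $K_S^2>0$ and $\chi(S)\ge1$. An \emph{irrational pencil of genus $b\ge2$} on $S$ is a surjective morphism with connected fibers from $S$ onto a smooth curve of genus $b$.

By Hodge symmetry $q(S)$ is the dimension of the space $V=H^0(\Omega^1_S)$ of holomorphic $1$-forms, while $p_g(S)$ counts holomorphic $2$-forms, and the wedge product $\Lambda^2V\to H^0(K_S)$ links the two numbers. Two forms pulled back from the base of an irrational pencil have wedge product zero. The Castelnuovo--de Franchis theorem says that this is the only way in which independent $1$-forms can have wedge product zero. On a surface without such pencils the wedge product therefore maps the Grassmannian of planes in $V$, of dimension $2q-4$, finitely into the projective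 space of $2$-forms, and so $p_g\ge2q-3$ (Lemma~\ref{lem:wedge}). This paper is about the boundary case:
\begin{equation}\label{eq:star}
\begin{array}{l}
S \text{ is a minimal surface of general type with } p_g(S)=2q(S)-3\\
\text{and no irrational pencil of genus}\ge2.
\end{array}\tag{$*$}
\end{equation}
For such a surface $\chi=q-2$ and $p_g=2\chi+1$, and $\chi\ge1$ gives $q\ge3$.

Linear algebra puts no bound on $q$: for every $q$, a general linear subspace of codimension $2q-3$ in $\mathbb P(\Lambda^2V)$ misses the Grassmannian, so there is always a candidate for the kernel of the wedge product. The known small cases suggest, however, that surfaces satisfying \eqref{eq:star} are scarce. If $q=3$, then $S$ is the symmetric square of a curve of genus $3$; if $q=4$, then $K_S^2\in\{16,17\}$; and no such surface has $q=5$. For general $q$ the following is known (Mendes Lopes, 2008): $K_S^2\ge7\chi-1$; the Albanese map is birational onto its image; the canonical map is birational if $q\ge7$ and $K_S^2<8\chi-6$; and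
\begin{equation}\label{eq:quoted}
\text{if } q\ge5, \text{ the canonical map of } S \text{ has degree } 1 \text{ or } 3.
\end{equation}
Question~2 of \cite{geography} asks whether the invariants of these surfaces are bounded: \emph{is there a constant $C$ such that every surface satisfying \eqref{eq:star} has $q(S),\,p_g(S),\,\chi(S),\,K_S^2\le C$?} We show that the answer is yes, with $C=247$.

For an integer $n\ge1$ let $\alpha(n)$ be the number of ones in the binary expansion of $n$. The smallest integer with $a$ ones is $2^a-1$, so $\alpha(n)\le\log_2(n+1)$.

\begin{theorem}\label{thm:h11}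
Let $S$ be a surface with $q=q(S)\ge3$ and no irrational pencil of genus $\ge2$. Let $N$ be the dimension of the complex span of the classes $\omega\wedge\bar\gamma\in H^{1,1}(S)$, where $\omega,\gamma\in H^0(\Omega^1_S)$. Then
\[
h^{1,1}(S)\ge N\ge 4q-1-2\alpha(q-1).
\]
\end{theorem}

\begin{theorem}\label{thm:K2}
If $S$ satisfies \eqref{eq:star}, then $K_S^2\le 8\chi(S)-3+2\alpha(q(S)-1)$.
\end{theorem}

\begin{theorem}\label{thm:main}
If $S$ satisfies \eqref{eq:star}, then $q(S)\le24$ or $q(S)=32$. Hence $q(S)\le32$, $\chi(S)\le30$, $p_g(S)\le61$ and $K_S^2\le247$.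
\end{theorem}

For $q=4$ Theorem~\ref{thm:K2} gives $K_S^2\le17$, the upper value in the known list. We make no claim that the bound $q\le32$ is optimal. Of the known results above, the proof uses only \eqref{eq:quoted}, and of that only the statement that the degree is not $2$.

\medskip
Here is the argument for large $\chi$, with $\approx$, $\lesssim$, $\gtrsim$ understood up to $O(\log\chi)$. Theorems~\ref{thm:h11} and~\ref{thm:K2}, proved in Section~\ref{sec:sphere}, say that $N\gtrsim4\chi$ and $K_S^2\lesssim8\chi$. Take a general plane $W\subset V$. The locus where two forms spanning $W$ become dependent is, after a blow-up and the removal of a fixed part, a smooth curve $D$, and the remaining forms $V/W$ define a map $f\colon D\to\mathbb P^r$ with $r=q-3\approx\chi$. The genus $g$ of $D$ and the degree $d$ of $f$ satisfy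
\[
g\le K_S^2+1\lesssim8\chi,\qquad g-d\ge N-3\gtrsim4\chi,
\]
and so $d\lesssim4\chi$. If $f$ is birational onto its image, Castelnuovo's bound applies. For $d\approx4r$ it allows genus about $6r$, so $g-d\lesssim2\chi$, which contradicts $g-d\gtrsim4\chi$. The strength of Theorem~\ref{thm:h11} matters: the bound $N\gtrsim2\chi$, which follows from comparing the dimensions of $\mathbb{CP}^{q-1}$ and of the sphere, would give $d\lesssim8\chi$, where Castelnuovo allows $g-d\approx20\chi$.

The inequalities for $g$ and $d$ are proved in Sections~\ref{sec:bundle} and~\ref{sec:curve}. The birationality of $f$ takes three steps. Section~\ref{sec:moving} shows that curves which move in an uncountable family impose at least ten conditions on $2$-forms. Section~\ref{sec:canonical} deduces that the canonical map is birational, and Section~\ref{sec:lines} that a certain $\mathbb P^1$-bundle maps birationally to a threefold in $\mathbb P^{q-1}$, of which $f(D)$ is a general linear section.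

\medskip
\noindent\emph{Conventions.} For a vector space or bundle $U$, $\mathbb PU$ parametrizes lines in $U$, so points of $\mathbb PU^*$ are linear forms on $U$ up to scalars. We write $K=K_S$, $q=q(S)$, $\chi=\chi(S)$, $V=H^0(\Omega^1_S)$, we keep the letter $N$ for the number in Theorem~\ref{thm:h11}, and we put
\[
a=\alpha(q-1),
\]
which equals $\alpha(\chi+1)$ under \eqref{eq:star}.

\section{Wedge products of $1$-forms}\label{sec:wedge}

We use the Castelnuovo--de Franchis theorem in the following form: if $\omega,\gamma\in V$ are linearly independent and $\omega\wedge\gamma=0$, then $S$ has an irrational pencil of genus $\ge2$.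

\begin{lemma}\label{lem:wedge}
Let $S$ be a surface with no irrational pencil of genus $\ge2$, and let $U\subset V$ be a subspace of dimension $u\ge2$. Then
\[
\psi_U\colon G(2,U)\to\mathbb PH^0(K),\qquad \langle\omega,\gamma\rangle\mapsto[\omega\wedge\gamma],
\]
is a finite morphism, and the image of $\Lambda^2U\to H^0(K)$ has dimension at least $2u-3$.
\end{lemma}

\begin{proof}
The map $\psi_U$ is the Pl\"ucker embedding $G(2,U)\subset\mathbb P(\Lambda^2U)$ followed by the projection from the kernel of $\Lambda^2U\to H^0(K)$. By Castelnuovo--de Franchis the center of projection misses $G(2,U)$, so $\psi_U$ is a morphism and $\psi_U^*\mathcal O(1)$ is the Pl\"ucker bundle. This bundle is ample, so it has positive degree on every curve; hence $\psi_U$ contracts no curve and is finite. Its image has dimension $2u-4$ and lies in the projectivization of the image of $\Lambda^2U$.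
\end{proof}

\begin{corollary}\label{cor:onto}
If $S$ satisfies \eqref{eq:star}, then $\psi=\psi_V$ is surjective. Thus every holomorphic $2$-form on $S$ is a product $\omega\wedge\gamma$, and $\Lambda^2V\to H^0(K)$ is onto.
\end{corollary}

\begin{proof}
The finite map $\psi$ goes from a variety of dimension $2q-4$ to $\mathbb P^{p_g-1}=\mathbb P^{2q-4}$.
\end{proof}

This is the geometric content of the equality $p_g=2q-3$: the canonical system is governed entirely by the $1$-forms.

\begin{example}\label{ex:sym1}
Let $q=3$, so that $S=C^{(2)}$ is the quotient of $C\times C$ by the swap, with $C$ of genus $3$. Holomorphic forms on $S$ are the invariant forms on $C\times C$. (Near the diagonal the swap is $(u,v)\mapsto(u,-v)$, the quotient has coordinates $u$ and $w=v^2$, and $v\,dv=\frac12dw$.) So $V=H^0(K_C)$, a form $\omega$ on $C$ corresponding to $\omega(x)+\omega(y)$, and $H^0(K)=\Lambda^2V$, since the product of two such forms is $\omega(x)\wedge\gamma(y)-\gamma(x)\wedge\omega(y)$. Thus $p_g=3$, $\chi=1$, and $\psi\colon G(2,3)\to\mathbb P^2$ is an isomorphism. The topological Euler number is $c_2(S)=\frac12\bigl((-4)^2+(-4)\bigr)=6$.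 Noether's formula $K^2+c_2=12\chi$ gives $K^2=6$, and $c_2=2-4q+2p_g+h^{1,1}$ gives $h^{1,1}=10$.
\end{example}

\section{A projective space inside a sphere}\label{sec:sphere}

In this section $S$ is a surface with $q\ge3$ and no irrational pencil of genus $\ge2$, and $n=q-1\ge2$. We want many independent classes $\omega\wedge\bar\gamma$. The map $(\omega,\gamma)\mapsto\omega\wedge\bar\gamma$ is not holomorphic, so the argument of Lemma~\ref{lem:wedge} is not available; the substitute is differential topology.

\subsection{The embedding}

Recall the Hodge index theorem: the intersection form on $H^{1,1}(S)\cap H^2(S,\mathbb R)$ has signature $(1,h^{1,1}-1)$. Hence, if $A^2>0$, the form is negative definite on $A^\perp$, and $(A\cdot B)^2\ge A^2B^2$ for every $B$.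

For $\omega\in V$ let $\theta(\omega)$ be the class of the closed real $(1,1)$-form $i\,\omega\wedge\bar\omega$, and let $\mathcal H\subset H^{1,1}(S)\cap H^2(S,\mathbb R)$ be the real span of the classes $\theta(\omega)$. The polarization identity
\[
4\,\omega\wedge\bar\gamma=\sum_{k=0}^3 i^k(\omega+i^k\gamma)\wedge\overline{(\omega+i^k\gamma)}
\]
shows that $\mathcal H\otimes\mathbb C$ is the span of the classes $\omega\wedge\bar\gamma$, so $\dim_{\mathbb R}\mathcal H=N\le h^{1,1}$. For a holomorphic $2$-form $\eta$ put $\|\eta\|^2=\int_S\eta\wedge\bar\eta$. This is positive for $\eta\ne0$, because $dz_1\wedge dz_2\wedge d\bar z_1\wedge d\bar z_2=(i\,dz_1\wedge d\bar z_1)\wedge(i\,dz_2\wedge d\bar z_2)$. Reordering the factors gives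
\begin{equation}\label{eq:products}
\theta(\omega)\cdot\theta(\gamma)=\|\omega\wedge\gamma\|^2,\qquad
\bigl(i(\omega\wedge\bar\gamma+\gamma\wedge\bar\omega)\bigr)^2=-2\|\omega\wedge\gamma\|^2 ;
\end{equation}
in the second identity the squares of $\omega\wedge\bar\gamma$ and $\gamma\wedge\bar\omega$ vanish and $\omega\wedge\bar\gamma\wedge\gamma\wedge\bar\omega=\omega\wedge\gamma\wedge\bar\omega\wedge\bar\gamma$. In particular each $\theta(\omega)$ is isotropic, and by Castelnuovo--de Franchis both sides of \eqref{eq:products} are nonzero when $\omega,\gamma$ are independent. So the classes $\theta(\omega)$ lie on the light cone of a Lorentzian space, whose rays form a sphere, and different lines in $V$ give different rays.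

\begin{proposition}\label{prop:embed}
There is a smooth embedding $\mathbb{CP}^{n}\hookrightarrow S^{N-2}$.
\end{proposition}

\begin{proof}
Let $\omega_1,\dots,\omega_q$ be a basis of $V$ and $h_0=\sum_j\theta(\omega_j)$. By \eqref{eq:products}, $h_0^2=\sum_{j\ne k}\|\omega_j\wedge\omega_k\|^2>0$, and $h_0\cdot\theta(\omega)>0$ for every $\omega\ne0$, since some $\omega_j$ is independent of $\omega$. The intersection form is negative definite on the orthogonal complement $h_0^\perp$ of $h_0$ in $\mathcal H$, which has dimension $N-1$. Writing $v=h_0/h_0^2+w$ with $w\in h_0^\perp$ identifies $\{v\in\mathcal H: h_0\cdot v=1,\ v^2=0\}$ with $\{w\in h_0^\perp:-w^2=1/h_0^2\}$, a sphere $S^{N-2}$. Since $\theta(c\omega)=|c|^2\theta(\omega)$, we get a smooth map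
\[
\Phi\colon\mathbb PV=\mathbb{CP}^n\to S^{N-2},\qquad[\omega]\mapsto\frac{\theta(\omega)}{h_0\cdot\theta(\omega)} .
\]
If $\Phi[\omega]=\Phi[\gamma]$, then $\theta(\omega)\cdot\theta(\gamma)$ is a multiple of $\theta(\omega)^2=0$, so $\omega$ and $\gamma$ are dependent. Thus $\Phi$ is injective.

A nonzero tangent vector at $[\omega]$ is the velocity at $t=0$ of $[\omega+t\gamma]$, $t\in\mathbb R$, for some $\gamma\notin\mathbb C\omega$. The derivative of $\theta(\omega+t\gamma)$ at $t=0$ is the class $i(\omega\wedge\bar\gamma+\gamma\wedge\bar\omega)$. By the quotient rule, $d\Phi$ kills the vector only if this class is $c\,\theta(\omega)$ for some real $c$. Its square is then $0$, which contradicts the second identity in \eqref{eq:products}. So $\Phi$ is an injective immersion of a compact manifold, that is, an embedding.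
\end{proof}

\subsection{The codimension of $\mathbb{CP}^n$ in a sphere}

The next statement is a non-embedding theorem of Atiyah--Hirzebruch type.

\begin{proposition}\label{prop:nonembed}
Let $n\ge2$. If $\mathbb{CP}^n$ embeds smoothly in $S^{2n+e}$, then $e\ge2n-2\alpha(n)+1$.
\end{proposition}

The idea is as follows. The Pontryagin classes of the normal bundle $\nu$ are determined by $n$ alone, whatever its rank $e$. The spinor bundle of $\nu$ is a complex bundle whose Chern character is its rank $2^{\lfloor e/2\rfloor}$ times a fixed class with large powers of $2$ in the denominators. Chern characters satisfy integrality conditions, and these force the rank to be large enough to clear the denominators.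

We recall the facts about Spin$^c$ structures that are needed. For $e\ge2$ the group $\mathrm{Spin}^c(e)=(\mathrm{Spin}(e)\times U(1))/\{\pm1\}$ is a double cover of $SO(e)\times U(1)$, the map on $U(1)$ being $z\mapsto z^2$. Let $\nu$ be an oriented real bundle of rank $e$ and $L'$ a complex line bundle with $c=c_1(L')\equiv w_2(\nu)\pmod 2$. Then the structure group of $(\nu,L')$ lifts to $\mathrm{Spin}^c(e)$. Put $s=\lfloor e/2\rfloor$, and write the total Pontryagin class formally as $\prod_{i\le s}(1+x_i^2)$. The spin representation has the $2^s$ weights $\frac12(c\pm x_1\pm\dots\pm x_s)$, so the associated complex bundle $\Delta$ has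
\[
\operatorname{ch}(\Delta)=e^{c/2}\prod_{i\le s}\bigl(e^{x_i/2}+e^{-x_i/2}\bigr).
\]
If $e=2s$, then $\Delta=\Delta^+\oplus\Delta^-$ according to the parity of the number of minus signs, $\prod x_i$ is the Euler class of $\nu$, and
\[
\operatorname{ch}(\Delta^+)-\operatorname{ch}(\Delta^-)=\pm e^{c/2}\prod_{i\le s}\bigl(e^{x_i/2}-e^{-x_i/2}\bigr).
\]
The right side is a multiple of the Euler class, since $(e^{x/2}-e^{-x/2})/x$ is a power series in $x^2$.

\begin{proof}[Proof of Proposition~\ref{prop:nonembed}]
Let $L=\mathcal O(1)$, $h=c_1(L)$, and let $L_{\mathbb R}$ be the underlying real bundle.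

\emph{The normal bundle.} The tangent bundle of a sphere becomes trivial after adding $\mathbb R$, and the Euler sequence gives $T\mathbb{CP}^n\oplus\mathbb C\cong L^{\oplus(n+1)}$. Hence $\nu\oplus L_{\mathbb R}^{\oplus(n+1)}$ is trivial, so $w_1(\nu)=0$ and $w_2(\nu)\equiv(n+1)h$. If $e\le1$, the orientable bundle $\nu$ is trivial and $p_1(L_{\mathbb R}^{\oplus(n+1)})=(n+1)h^2$ must vanish, which is false for $n\ge2$. So $e\ge2$. Let $\epsilon\in\{0,1\}$ be congruent to $n+1$ modulo $2$, and take $L'=L^\epsilon$. The rational class $\prod_i\cosh(x_i/2)$ is a power series in the Pontryagin classes, it is multiplicative under direct sums of real bundles, and it equals $1$ for a trivial bundle and $\cosh(h/2)$ for $L_{\mathbb R}$. Therefore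
\begin{equation}\label{eq:ch}
\operatorname{ch}(\Delta)=2^se^{\epsilon h/2}\cosh(h/2)^{-(n+1)} .
\end{equation}
Suppose that $e=2s$ is even. The Euler class of the normal bundle of a closed oriented submanifold is the restriction of its Poincar\'e dual, which here lies in $H^e(S^{2n+e})=0$. So $\operatorname{ch}(\Delta^+)=\operatorname{ch}(\Delta^-)=\frac12\operatorname{ch}(\Delta)$. In all cases, then, there is a complex bundle $\Delta'$ on $\mathbb{CP}^n$ with
\[
\operatorname{ch}(\Delta')=2^{s'}e^{\epsilon h/2}\cosh(h/2)^{-(n+1)},\qquad
s'=\begin{cases}s&\text{if } e=2s+1,\\ s-1&\text{if } e=2s,\end{cases}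
\]
and $e\ge2s'+1$. It remains to show that $s'\ge n-\alpha(n)$.

\emph{The case $n=2$.} Here $\epsilon=1$ and $\operatorname{ch}(\Delta')=2^{s'}(1+\frac h2-\frac{h^2}4)$. The first Chern class $2^{s'-1}h$ is integral, so $s'\ge1=n-\alpha(n)$ and $e\ge3$. For larger $n$ the integrality of $c_1$ is not enough, and we use all of $\operatorname{ch}$.

\emph{Integrality.} The group $K^0(\mathbb{CP}^n)$ is generated by the powers $L^k$, and by Riemann--Roch $\int\operatorname{ch}(L^k)\operatorname{td}=\chi(\mathcal O(k))\in\mathbb Z$, where
\[
\operatorname{td}=\Bigl(\frac h{1-e^{-h}}\Bigr)^{n+1}=e^{(n+1)h/2}\Bigl(\frac h{2\sinh(h/2)}\Bigr)^{n+1}.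
\]
So $\int\operatorname{ch}(\xi)\operatorname{td}\in\mathbb Z$ for every complex bundle $\xi$. Take $\xi=\Delta'\otimes L^k$. Since $2\sinh(h/2)\cosh(h/2)=\sinh h$ and the integral is the coefficient of $h^n$, we obtain
\[
2^{s'}\operatorname{Res}_{h=0}\frac{e^{jh}\,dh}{(\sinh h)^{n+1}}\in\mathbb Z,\qquad j=k+\frac{n+1+\epsilon}2,
\]
where $j$ is an arbitrary integer. Put $u=e^{2h}-1$, a local coordinate at $h=0$. Then $e^h=(1+u)^{1/2}$, $\sinh h=\frac u2(1+u)^{-1/2}$ and $dh=\frac{du}{2(1+u)}$. For $j=-n$ the form becomes $2^nu^{-n-1}(1+u)^{-1/2}du$, and since $(1+u)^{-1/2}=\sum_m(-1)^m4^{-m}\binom{2m}mu^m$, the residue is $(-1)^n2^{-n}\binom{2n}n$. The exponent of $2$ in $m!$ is $m-\alpha(m)$ and $\alpha(2n)=\alpha(n)$, so the exponent of $2$ in $\binom{2n}n$ is $2n-\alpha(n)-2(n-\alpha(n))=\alpha(n)$. Integrality gives $s'-n+\alpha(n)\ge0$.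
\end{proof}

\subsection{Proofs of Theorems \ref{thm:h11} and \ref{thm:K2}}

\begin{proof}[Proof of Theorem~\ref{thm:h11}]
By Propositions~\ref{prop:embed} and~\ref{prop:nonembed}, $N-2-2n\ge2n-2\alpha(n)+1$, so $N\ge4n+3-2\alpha(n)=4q-1-2\alpha(q-1)$.
\end{proof}

For $q=3$ the bound reads $N\ge9$, and $N\le q^2=9$ by definition, so the lower bound for $N$ is an equality. The hypothesis on pencils cannot be dropped: for the product of an elliptic curve with a curve of genus $q-1\ge2$, the K\"unneth formula gives $h^{1,1}=2+2(q-1)=2q$, which is smaller than $4q-1-2\alpha(q-1)$.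

\begin{proof}[Proof of Theorem~\ref{thm:K2}]
When $p_g=2q-3$, the formula $c_2=2-4q+2p_g+h^{1,1}$ gives $h^{1,1}=c_2+4$, and Noether's formula turns this into $h^{1,1}=12\chi-K^2+4$. With $q=\chi+2$, Theorem~\ref{thm:h11} gives
\begin{equation}\label{eq:NK}
N\ge4\chi+7-2a,\qquad K^2\le12\chi+4-N\le8\chi-3+2a. \qedhere
\end{equation}
\end{proof}

\section{Curves that move impose many conditions}\label{sec:moving}

From now on $S$ satisfies \eqref{eq:star}. We first collect the arithmetic of $a=\alpha(\chi+1)$ that will be needed.

\begin{lemma}\label{lem:arith}
Let $\chi\ge23$ be an integer and $a=\alpha(\chi+1)$. Then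
\[
\text{\rm(i)}\ \ 6a<\chi+9,\qquad\text{\rm(ii)}\ \ 4a<\chi-3,\qquad\text{\rm(iii)}\ \ \chi\le7a-3\ \text{ only if }\ \chi=30 .
\]
\end{lemma}

\begin{proof}
The function $x-3-7\log_2(x+2)$ equals $17$ at $x=62$ and has positive derivative $1-7/((x+2)\ln2)$ for $x\ge62$. So for $\chi\ge62$ we have $7a\le7\log_2(\chi+2)<\chi-3$, which gives (i), (ii) and $\chi>7a-3$. Let $23\le\chi\le61$. Then $\chi+1<63$, so $a\le5$, and $a=5$ forces $\chi+1\ge31$. Now (i) holds since $30<32$, and (ii) since $16<20$ for $a\le4$ and $20<27$ for $a=5$. Suppose $\chi\le7a-3$. If $a\le3$, then $\chi\le18$, which is excluded. If $a=4$, then $\chi+1\in\{24,25,26\}$, and these numbers have $\alpha=2,3,3$. If $a=5$, then $\chi+1\in\{31,32,33\}$, and these have $\alpha=5,1,2$. So $\chi=30$.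
\end{proof}

When a rational map attached to $K$ fails to be birational, the failure often produces a family of curves on $S$ along each of which almost all $2$-forms vanish. Such curves have small degree against $K$: a few of them fit inside one canonical divisor, and $K^2$ is small by Theorem~\ref{thm:K2}. On the other hand, the absence of pencils forces a moving curve to carry almost all of the Albanese variety, hence to have large genus. We prove the second point first.

\begin{lemma}\label{lem:genus}
If $C\subset S$ is an irreducible curve with $C^2\ge0$, then $K\cdot C+C^2\ge2\chi$.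
\end{lemma}

\begin{proof}
Let $\tilde C$ be the normalization of $C$, and let $T$ be the cokernel of $J(\tilde C)\to\operatorname{Alb}(S)$, an abelian variety of dimension at least $q-g(\tilde C)$. The composite $t\colon S\to\operatorname{Alb}(S)\to T$ contracts $C$, and its image generates $T$. We claim that $\dim T\le1$. If $t(S)$ is a point, then $T=0$. If $t(S)$ is a surface, the pullback $A$ of an ample class has $A^2>0$ and $A\cdot C=0$; since $C$ is not numerically trivial, the Hodge index theorem gives $C^2<0$, contrary to the hypothesis. If $t(S)$ is a curve, Stein factorization writes $t$ as a morphism with connected fibers onto a smooth curve $B$, followed by a map $B\to T$ whose image generates $T$. Then $J(B)\to T$ is onto, and $\dim T\le g(B)\le1$ because $S$ has no irrational pencil of genus $\ge2$. Thus $g(\tilde C)\ge q-1$, and adjunction gives $K\cdot C+C^2=2p_a(C)-2\ge2q-4=2\chi$.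
\end{proof}

\begin{proposition}\label{prop:countable}
Let $\chi\ge23$. The set of irreducible curves $C\subset S$ with $h^0(K-C)\ge p_g-9$ is countable.
\end{proposition}

\begin{proof}
Suppose that it is uncountable. The N\'eron--Severi group is countable, so one numerical class contains five distinct such curves $C_1,\dots,C_5$. Then $C_1^2=C_1\cdot C_2\ge0$, and $c=K\cdot C_i$ does not depend on $i$. The subspaces $H^0(K-C_i)\subset H^0(K)$ have codimension at most $9$, and their intersection is $H^0(K-C_1-\dots-C_5)$. As $p_g=2\chi+1\ge47>45$, this intersection is nonzero. Since $K$ is nef, $K^2\ge5c\ge0$. The Hodge index theorem gives $C_1^2\le c^2/K^2\le c/5$. By Lemma~\ref{lem:genus} and \eqref{eq:NK},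
\[
2\chi\le c+\frac c5\le\frac6{25}K^2\le\frac6{25}(8\chi-3+2a),
\]
that is, $\chi\le6a-9$. This contradicts Lemma~\ref{lem:arith}(i).
\end{proof}

With $k$ curves in place of five the factor $\frac6{25}$ becomes $\frac{k+1}{k^2}$, and $k=5$ is the first value for which $8\cdot\frac{k+1}{k^2}<2$. The number $9$ is dictated by the next section, and $p_g>5\cdot9$ is the source of the threshold $\chi\ge23$.

\section{The canonical map is birational}\label{sec:canonical}

The canonical map is the rational map $\kappa\colon S\dashrightarrow\mathbb PH^0(K)^*=\mathbb P^R$, $R=p_g-1=2\chi$, that sends $x$ to evaluation at $x$. Its image $\Sigma$ lies in no hyperplane.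

\begin{proposition}\label{prop:canonical}
If $\chi\ge23$, then $\kappa$ is birational onto its image.
\end{proposition}

If $\kappa$ has degree at least $3$, then $\Sigma$ has degree at most about $\frac43R$. We show that a surface of such low degree is swept out by rational curves of degree at most $8$, whose preimages contradict Proposition~\ref{prop:countable}. We recall the tools.
\begin{itemize}
\item \emph{Bertini.} A general member of a base point free linear system on a smooth variety is smooth, and it is irreducible if the image of the associated morphism has dimension at least $2$.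
\item \emph{Clifford.} A line bundle $A$ on a smooth curve with $h^0(A)>0$ and $h^1(A)>0$ has $\deg A\ge2(h^0(A)-1)$.
\item A class on a surface is \emph{pseudoeffective} if it lies in the closure of the cone of effective classes. Nef classes are pseudoeffective, pullbacks of pseudoeffective classes are pseudoeffective, and a nef class has nonnegative product with a pseudoeffective one.
\item \emph{Cone theorem.} On a surface $X$, the closed cone of curves is the sum of its part where $K_X\ge0$ and of rays $\mathbb R_{\ge0}[\rho]$, where each $\rho$ is a $(-1)$-curve, or a fiber of a $\mathbb P^1$-bundle structure on $X$, or a line in $X=\mathbb P^2$. In the three cases $K_X\cdot\rho=-1,-2,-3$.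
\end{itemize}

\begin{proof}
\emph{The image is a surface.} Otherwise $\Sigma$ is a curve, and $\kappa$ is constant on each irreducible component $C$ of the closure of a general fiber. A section of $K$ that vanishes at one general point of $C$ then vanishes on $C$, so $h^0(K-C)\ge p_g-1$. There are uncountably many such $C$, against Proposition~\ref{prop:countable}.

\emph{The degree of $\Sigma$.} By \eqref{eq:quoted} the degree of $\kappa$ is not $2$. Suppose that it is at least $3$, and let $\delta=\deg\Sigma$. Let $\beta\colon\hat S\to S$ be a composition of blow-ups such that $\hat\kappa=\kappa\circ\beta$ is a morphism, and write $\beta^*K=\hat M+\hat F$ with $\hat M=\hat\kappa^*\mathcal O(1)$ nef and $\hat F\ge0$. Then $K^2\ge\beta^*K\cdot\hat M\ge\hat M^2\ge3\delta$, so by \eqref{eq:NK}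
\begin{equation}\label{eq:delta}
\delta\le\tfrac13(8\chi-3+2a).
\end{equation}

\emph{An adjoint class that is not pseudoeffective.} Let $\Sigma'\to\Sigma$ be a resolution of singularities, $H$ the pullback of $\mathcal O(1)$, and $B\subset\Sigma'$ the pullback of a general hyperplane section, a smooth irreducible curve by Bertini. Of the $(R+1)$-dimensional space of linear forms, only the multiples of the equation of $B$ vanish on $B$, so $h^0(H|_B)\ge R$; and $\deg H|_B=\delta$. Lemma~\ref{lem:arith}(ii) implies $2a+3<4\chi$, which with \eqref{eq:delta} gives $\delta<4\chi-2=2R-2$. By Clifford's theorem $h^1(H|_B)=0$, so Riemann--Roch gives $g(B)\le\delta+1-R$. By adjunction $K_{\Sigma'}\cdot H=2g(B)-2-\delta\le\delta-2R$. Therefore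
\[
H\cdot(H+3K_{\Sigma'})\le4\delta-12\chi\le\tfrac13(-4\chi-12+8a)<0,
\]
because $2a<\chi+3$ by Lemma~\ref{lem:arith}(ii). As $H$ is nef, $H+3K_{\Sigma'}$ is not pseudoeffective. (For $H+tK_{\Sigma'}$ one needs $(1+t)\delta<2tR$; with $\delta\approx\frac83\chi$ this asks for $t>2$, whence the coefficient $3$.)

\emph{Rational curves of degree at most $8$.} We would like to apply the cone theorem to $H+3K_{\Sigma'}$, but it might return a $(-1)$-curve, which does not move. So we contract the offending curves first. Let $X_0$ be a surface with a nef class $H_0$ such that $H_0+3K_{X_0}$ is not pseudoeffective, and let $b\colon X_0\to X_1$ contract a $(-1)$-curve $E$ with $H_0\cdot E<3$. The class $H_1=b_*H_0$ is nef by the projection formula. From $b^*H_1=H_0+(H_0\cdot E)E$ and $K_{X_0}=b^*K_{X_1}+E$ we get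
\[
H_0+3K_{X_0}=b^*(H_1+3K_{X_1})+(3-H_0\cdot E)E,
\]
so $H_1+3K_{X_1}$ is not pseudoeffective either. The Picard number drops at each step. Starting from $(\Sigma',H)$ we thus reach a surface $X$ with a nef class $H_X$ such that $H_X+3K_X$ is not pseudoeffective, hence not nef, and $H_X\cdot E\ge3$ for every $(-1)$-curve $E$. The class $H_X+3K_X$ is nonnegative on the part of the cone of curves where $K_X\ge0$, and on $(-1)$-curves. By the cone theorem it is negative on a curve $\rho$ of one of the other two types. So either $X$ is a $\mathbb P^1$-bundle with fiber $\rho$ and $H_X\cdot\rho<6$, or $X=\mathbb P^2$ with line $\rho$ and $H_X\cdot\rho<9$.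

Uncountably many of these curves $\rho$ avoid the finitely many points blown up in $\Sigma'\to X$, and they lift to curves on $\Sigma'$ with $H\cdot\rho=H_X\cdot\rho\le8$. The locus where $\Sigma'\to\Sigma$ is not an isomorphism contains only finitely many curves. The other $\rho$ map birationally onto pairwise distinct irreducible curves $\Gamma\subset\Sigma$ of degree at most $8$.

\emph{Back to $S$.} An irreducible curve of degree $\le8$ spans at most a $\mathbb P^8$, so the sections of $K$ that correspond to hyperplanes containing $\Gamma$ form a subspace of codimension at most $9$. Some irreducible component $\hat C$ of $\hat\kappa^{-1}(\Gamma)$ maps onto $\Gamma$, and it is a curve since $\Gamma\ne\Sigma$. For all but finitely many $\Gamma$ it is not $\beta$-exceptional, and the sections above vanish on $C=\beta(\hat C)$, so $h^0(K-C)\ge p_g-9$. As $\Gamma$ is the image of $C$ under $\kappa$, distinct $\Gamma$ give distinct $C$. This contradicts Proposition~\ref{prop:countable}.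
\end{proof}

For degree $2$ the bound corresponding to \eqref{eq:delta} is $\delta\le4\chi-\frac32+a$, which does not reach the range $\delta<2R-2$ where Clifford's theorem applies. This is why \eqref{eq:quoted} is needed.

\section{The bundle generated by the $1$-forms}\label{sec:bundle}

If $\Omega^1_S$ were generated by its global sections, we would work with it directly and use $h^0(\Omega^1_S)=h^2(\Omega^1_S)=q$ and $h^1(\Omega^1_S)\ge N$. In general the $1$-forms generate only a subsheaf. We make it locally free on a blow-up and show that the resulting bundle still has these three properties.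

By Corollary~\ref{cor:onto} some $\omega\wedge\gamma$ is nonzero at a general point $x$, so the evaluation map from $V$ to the fiber $\Omega^1_S(x)$ is onto. This defines the \emph{Gauss map}, a rational map from $S$ to the Grassmannian of $2$-dimensional quotients of $V$. Let $\mu\colon S'\to S$ be a composition of point blow-ups on which it becomes a morphism, and let $V\otimes\mathcal O_{S'}\to\mathcal E$ be the pullback of the universal quotient. So $\mathcal E$ is a rank $2$ bundle generated by $V$, with fibers $\mathcal E_x=V/V_x$, where $\dim V_x=q-2$. Holomorphic forms are birational invariants, and we identify $V=H^0(\Omega^1_{S'})$ and $H^0(K)=H^0(K')$, where $K'=K_{S'}$; also $\chi(\mathcal O_{S'})=\chi$.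

The evaluation $V\otimes\mathcal O_{S'}\to\Omega^1_{S'}$ kills the kernel of $V\otimes\mathcal O_{S'}\to\mathcal E$ at general points, hence everywhere, since $\Omega^1_{S'}$ is torsion free. It therefore factors through a map $\mathcal E\to\Omega^1_{S'}$, which is an isomorphism at general points and so is injective as a map of sheaves. Its determinant is a nonzero section $s_F$ of $K'-M$, where $M=\det\mathcal E$. Thus
\[
K'=M+F,\qquad F=\operatorname{div}(s_F)\ge0 .
\]

\begin{lemma}\label{lem:E}
\begin{enumerate}
\item[(a)] $H^0(\mathcal E)=V$.
\item[(b)] $H^0(K')=s_FH^0(M)$, the map $\Lambda^2V\to H^0(M)$ is onto, $|M|$ is base point free, and the morphism it defines is $\kappa\circ\mu$.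
\item[(c)] $h^0(\mathcal O_{S'}(F))=1$.
\item[(d)] If $\chi\ge23$, then $M^2>0$ and the Gauss map is birational onto its image.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The composite $V\to H^0(\mathcal E)\to H^0(\Omega^1_{S'})=V$ is the identity and the second map is injective, so both are isomorphisms.

(b) The composite $\Lambda^2V\to H^0(M)\to H^0(K')$ is onto by Corollary~\ref{cor:onto}, and the second map, multiplication by $s_F$, is injective. So both maps are onto. The bundle $M=\Lambda^2\mathcal E$ is generated by $\Lambda^2V$. Away from $F$, multiplication by $s_F$ identifies evaluation on $H^0(M)$ with evaluation on $H^0(K')$.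

(c) Let $s\in H^0(\mathcal O(F))$. For $m\in H^0(M)$ we have $sm\in H^0(K')=s_FH^0(M)$, so $(s/s_F)m$ is regular. Near any point some $m$ does not vanish, so $s/s_F$ is a regular function on $S'$, hence constant.

(d) By (b) and Proposition~\ref{prop:canonical}, $|M|$ defines a morphism birational onto a surface, so $M^2>0$. The Gauss map followed by the Pl\"ucker embedding sends $x$ to the linear form $\Lambda^2V\to H^0(M)\to M_x$. This is the morphism defined by $|M|$ followed by the linear embedding $\mathbb PH^0(M)^*\subset\mathbb P(\Lambda^2V)^*$.
\end{proof}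

For $\omega\in V$, the map $H^1(\mathcal O_{S'})\to H^1(\Omega^1_{S'})$ induced by $\omega\colon\mathcal O_{S'}\to\Omega^1_{S'}$ is, under the Hodge identifications $H^1(\mathcal O_{S'})=\overline V$ and $H^1(\Omega^1_{S'})=H^{1,1}(S')$, the map $\bar\gamma\mapsto\pm\omega\wedge\bar\gamma$. Because $\omega$ is a section of $\mathcal E$, this map factors through $H^1(\mathcal E)$. Both parts of the next proof rest on this factorization.

\begin{proposition}\label{prop:euler}
We have $h^1(\mathcal E)\ge N$ and $h^2(\mathcal E)=q$. Hence $\chi(\mathcal E)\le2q-N$.
\end{proposition}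

\begin{proof}
The image of $H^1(\mathcal E)\to H^{1,1}(S')$ contains all classes $\omega\wedge\bar\gamma$. Since $\mu^*$ is injective on cohomology, they span a space of dimension $N$, and $h^1(\mathcal E)\ge N$.

For a rank $2$ bundle the wedge pairing gives $\mathcal E^*\cong\mathcal E\otimes M^{-1}$, so Serre duality gives $h^2(\mathcal E)=h^0(\mathcal E^*\otimes K')=h^0(\mathcal E(F))$. This is at least $h^0(\mathcal E)=q$, and we must show that allowing poles along $F$ creates no new sections. We reduce this to the corresponding statements for line bundles, Lemma~\ref{lem:E}(b),(c), by means of a general section $\omega$ of $\mathcal E$.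

The variety $\{(x,[\omega]):\omega\in V_x\}\subset S'\times\mathbb PV$ is a $\mathbb P^{q-3}$-bundle over $S'$. It has dimension $q-1=\dim\mathbb PV$, and its part over $F$ has dimension at most $q-2$. So for general $\omega$ the zero scheme $Z$ of $\omega\in H^0(\mathcal E)$ is finite or empty and is disjoint from $F$, and the Koszul complex
\begin{equation}\label{eq:koszul}
0\to\mathcal O_{S'}\xrightarrow{\ \omega\ }\mathcal E\xrightarrow{\ \omega\wedge\ }M\otimes I_Z\to0
\end{equation}
is exact. The map $\bar\gamma\mapsto\omega\wedge\bar\gamma$ from $\overline V$ to $H^{1,1}(S')$ is injective. Indeed, if the class of $\omega\wedge\bar\gamma$ is zero, its product with $\bar\omega\wedge\gamma$, which is $\pm\|\omega\wedge\gamma\|^2$, vanishes; so $\gamma=c\omega$ by Castelnuovo--de Franchis, and $c=0$ because $\theta(\omega)\ne0$ (the proof of Proposition~\ref{prop:embed} shows $h_0\cdot\theta(\omega)>0$). Hence $H^1(\mathcal O_{S'})\to H^1(\mathcal E)$ is injective, and \eqref{eq:koszul} gives $h^0(M\otimes I_Z)=h^0(\mathcal E)-1=q-1$.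

A section of $K'$ has the form $s_Fm$ with $m\in H^0(M)$, and since $s_F$ is invertible near $Z$, it vanishes on $Z$ exactly when $m$ does. So $h^0(K'\otimes I_Z)=q-1$. Twisting \eqref{eq:koszul} by $\mathcal O(F)$ gives
\[
h^0(\mathcal E(F))\le h^0(\mathcal O(F))+h^0(K'\otimes I_Z)=1+(q-1)=q. \qedhere
\]
\end{proof}

\section{The threefold swept out by the lines $\ell_x$}\label{sec:lines}

Dualizing $V\otimes\mathcal O_{S'}\to\mathcal E$ makes $\mathcal E^*$ a subbundle of $V^*\otimes\mathcal O_{S'}$, so that
\[
\mathbb P\mathcal E^*=\{(x,\xi)\in S'\times\mathbb PV^*:\xi\in\ell_x\},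
\]
where $\ell_x=\mathbb P\mathcal E_x^*$ is the line of linear forms on $V$ that vanish on $V_x$. Let $\lambda\colon\mathbb P\mathcal E^*\to\mathbb PV^*=\mathbb P^{q-1}$ be the second projection and $Y=\bigcup_x\ell_x$ its image, an irreducible variety. A hyperplane of $\mathbb PV^*$ is given by a nonzero $\omega\in V$, and it contains $\ell_x$ if and only if $\omega\in V_x$. A nonzero section of $\mathcal E$ does not vanish everywhere, so $Y$ lies in no hyperplane.

\begin{example}\label{ex:sym2}
Let $S=C^{(2)}$ as in Example~\ref{ex:sym1}, with $C$ not hyperelliptic, so that $C\subset\mathbb PV^*=\mathbb P^2$ is a plane quartic. The forms in $V$ that vanish at a point $x+y\in S$ are those in $H^0(K_C-x-y)$. For $x\neq y$ this holds because the cotangent space is the sum of those of $C$ at $x$ and $y$; for $x=y$ because $(c_0+c_1z+\cdots)\,dz$ gives $c_0\,d\sigma_1-c_1\,d\sigma_2$ at the origin in the coordinates $\sigma_1=z_1+z_2$, $\sigma_2=z_1z_2$. This space always has dimension $1$, so $S'=S$, $\mathcal E=\Omega^1_S$, $F=0$, and $\ell_{x+y}$ is the line through $x$ and $y$. Here $Y=\mathbb P^2$ and any two of the lines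 meet.
\end{example}

For large $q$ the opposite happens: through a general point of $Y$ passes only one line. The reason is that $\ell_x$ meets $\ell_y$ exactly when $V_x+V_y\ne V$, and then all $2$-forms coming from $\Lambda^2V_x$ vanish at $y$. These forms fill a subspace of codimension at most $4$.

\begin{proposition}\label{prop:lambda}
If $\chi\ge23$, then $\lambda$ is birational onto its image.
\end{proposition}

\begin{proof}
The line $\ell_x$ determines $V_x$. By Lemma~\ref{lem:E}(d) there is a dense open set $S'_0\subset S'$ such that the lines $\ell_x$, $x\in S'_0$, are pairwise distinct.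

\emph{$Y$ is a threefold.} Otherwise $Y$ is a surface, since it contains infinitely many lines, and all fibers of $\lambda$ have positive dimension. The part of $\mathbb P\mathcal E^*$ over $S'\setminus S'_0$ has dimension at most $2$, so it meets the fiber over a general point $\xi\in Y$ in a finite set. Hence $\xi\in\ell_x$ for infinitely many $x\in S'_0$, and infinitely many lines of $Y$ pass through $\xi$. A general point $\xi$ is smooth on $Y$, so these lines lie in the projective tangent plane $\Pi$ to $Y$ at $\xi$, and their union is Zariski dense in $\Pi$. Thus $Y=\Pi$, which lies in a hyperplane as $q-1\ge3$, a contradiction.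

\emph{The degree of $\lambda$ is $1$.} Suppose not. Over a dense open set $Y_0\subset Y$ the map $\lambda$ is finite and \'etale of degree at least $2$. Let $P_0=\lambda^{-1}(Y_0)$, a smooth irreducible threefold. Both projections of $P_0\times_{Y_0}P_0$ to $P_0$ are finite and \'etale, and the diagonal is a connected component but not the whole. Let $\Theta$ be another component. It is a smooth irreducible threefold, and both projections $\Theta\to P_0$ are onto. A point of $\Theta$ is a pair $((x,\xi),(y,\xi))$ with $\xi\in\ell_x\cap\ell_y$ and $x\ne y$. On the dense open subset of $\Theta$ where $x,y\in S'_0$, the lines $\ell_x$ and $\ell_y$ are distinct, so $\xi$ is determined by $(x,y)$. Therefore the closure $\Xi$ of the image of $\Theta$ in $S'\times S'$ is an irreducible threefold, it maps onto both factors, and $V_x+V_y\ne V$ for all $(x,y)\in\Xi$, because this condition is closed.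

For $x$ in a dense open set $A\subset S'$, the fiber $\Xi_x=\{y:(x,y)\in\Xi\}$ has pure dimension $1$. The union of the $\Xi_x$, $x\in A$, is the image under the second projection of a dense open subset of $\Xi$, so it contains a dense open subset of $S'$. Such a set is not covered by countably many curves, which have measure zero. So the irreducible components $C'$ of the curves $\Xi_x$, $x\in A$, form an uncountable set. After discarding the finitely many $\mu$-exceptional ones we obtain uncountably many distinct irreducible curves $C=\mu(C')\subset S$.

Let $C'\subset\Xi_x$ and $y\in C'$. Since $V_x+V_y\ne V$, the map $V_x\to V/V_y=\mathcal E_y$ has rank at most $1$. So for $\omega,\gamma\in V_x$ the section $\omega\wedge\gamma$ of $M$ vanishes at $y$, and hence so does the $2$-form $\omega\wedge\gamma$. As $\mu$ is an isomorphism near a general point of $C'$, the image of $\Lambda^2V_x$ in $H^0(K)$ consists of forms vanishing on $C$. By Lemma~\ref{lem:wedge} it has dimension at least $2(q-2)-3=p_g-4$. This contradicts Proposition~\ref{prop:countable}.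
\end{proof}

\section{A curve that violates Castelnuovo's bound}\label{sec:curve}

Let $\chi\ge23$. We cut the threefold $Y$ by a general linear space of codimension $2$ and compute the genus and degree of the resulting curve. Such a space is $\mathbb P(V/W)^*\cong\mathbb P^r$, the set of linear forms vanishing on a plane $W\subset V$, where
\[
r=q-3=\chi-1 .
\]

\subsection{The curve and its map to $\mathbb P^r$}

For $W\in G(2,V)$ let $D\in|M|$ be the divisor of the image of $\Lambda^2W$ in $H^0(M)$. By Proposition~\ref{prop:lambda}, $\lambda$ maps a dense open subset $P_1\subset\mathbb P\mathcal E^*$ isomorphically onto an open subset of $Y$. Let $Y_1\subsetneq Y$ be the image of the complement of $P_1$, a closed set of dimension at most $2$, and let $T=\lambda^{-1}(Y_1)$. Then $\dim T\le2$, and $\lambda$ is injective outside $T$. Each of the following conditions holds for $W$ in a dense open subset of $G(2,V)$.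
\begin{enumerate}
\item[(1)] \emph{$D$ is a smooth irreducible curve.} By Bertini and Lemma~\ref{lem:E}(b),(d), this holds for $D$ in a dense open subset of $|M|=\mathbb PH^0(K)$, and the preimage of this subset under $\psi$ is nonempty because $\psi$ is onto (Corollary~\ref{cor:onto}).
\item[(2)] \emph{$W\not\subset V_x$ for all $x\in S'$.} The variety $\{(x,W):W\subset V_x\}$ has dimension $2+2(q-4)$, less than $\dim G(2,V)=2(q-2)$.
\item[(3)] \emph{$T\cap\lambda^{-1}(\mathbb P(V/W)^*)$ is finite.} This condition is open by semicontinuity of fiber dimension. It holds for $W=\langle\omega,\gamma\rangle$ if the hyperplane $\omega$ contains the image of no component of $T$, and the hyperplane $\gamma$ contains the image of no component of the part of $T$ over the hyperplane $\omega$.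
\end{enumerate}
Fix such a $W$, and let $g$ be the genus of $D$. By (2), near any point some $\omega\in W$ is a nowhere vanishing section of $\mathcal E$. Complete it to a local basis $\omega,e$ of $\mathcal E$ and to a basis $\omega,\gamma$ of $W$, and write $\gamma=b\omega+te$. In the bases $\omega,\gamma-b\omega$ and $\omega,e$ the map $W\otimes\mathcal O_{S'}\to\mathcal E$ has matrix $\operatorname{diag}(1,t)$, and its determinant $t$ is a local equation of $D$. So there is an exact sequence
\begin{equation}\label{eq:Q}
0\to W\otimes\mathcal O_{S'}\to\mathcal E\to Q\to0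
\end{equation}
with $Q$ a line bundle on $D$. Put $d=\deg Q$. The bundle $Q$ is generated by $V/W$, and $V/W\to H^0(Q)$ is injective by Lemma~\ref{lem:E}(a) and the cohomology sequence of \eqref{eq:Q}. We obtain a morphism $f\colon D\to\mathbb P(V/W)^*=\mathbb P^r$ with $f^*\mathcal O(1)=Q$, whose image lies in no hyperplane.

\begin{lemma}\label{lem:f}
The morphism $f$ is birational onto its image, which is therefore a curve of degree $d$.
\end{lemma}

\begin{proof}
For $x\in D$, the point $f(x)$ is the linear form $V\to\mathcal E_x\to Q_x$. It vanishes on $V_x$ and on $W$, so $\tau(x)=(x,f(x))$ is a point of $\lambda^{-1}(\mathbb P(V/W)^*)$, and $f=\lambda\circ\tau$ with $\tau$ injective. By (3), $\tau(x)\notin T$ for all but finitely many $x$, and $\lambda$ is injective outside $T$. So $f$ is injective outside a finite set, which in characteristic $0$ means birational onto its image.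
\end{proof}

\subsection{Genus and degree}

\begin{lemma}\label{lem:gd}
We have $g-d\ge N-3$ and $g\le K^2+1$. Consequently
\[
g-d\ge4\chi+4-2a,\qquad d\le d_0:=4\chi-6+4a .
\]
\end{lemma}

\begin{proof}
Riemann--Roch on $D$, the sequence \eqref{eq:Q} and Proposition~\ref{prop:euler} give
\[
d+1-g=\chi(Q)=\chi(\mathcal E)-2\chi\le2q-N-2\chi=4-N .
\]
For the genus we pass to the minimal surface, where $K$ is nef. Since $D^2=M^2>0$, the curve $D$ is not $\mu$-exceptional, so it is the normalization of $D_S=\mu(D)$. Pushing forward $K'\sim D+F$ gives $K\sim D_S+\mu_*F$ with $\mu_*F\ge0$. Another general plane gives an irreducible curve different from $D_S$ and linearly equivalent to it, so $D_S^2\ge0$ and $D_S$ is nef. Then $D_S^2\le K\cdot D_S$ because $D_S\cdot\mu_*F\ge0$, and $K\cdot D_S\le K^2$ because $K\cdot\mu_*F\ge0$. By adjunction $2g-2\le D_S^2+K\cdot D_S\le2K^2$.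

By \eqref{eq:NK}, $N-3\ge4\chi+4-2a$ and $g\le12\chi+5-N$. Hence $d\le g+3-N\le12\chi+8-2N\le4\chi-6+4a$.
\end{proof}

The number $N$ enters twice, once in each inequality of the lemma, and this is why a good lower bound for $N$ makes $d$ so small. In the situation of Example~\ref{ex:sym2} the construction still makes sense: $\mathbb P(V/W)^*$ is a general point $o\in\mathbb P^2$, and $D\in|K|$ is the curve of pairs $x+y$ collinear with $o$. There $g=K^2+1=7$ and $r=d=0$, so $g-d=7=h^1(\mathcal E)-3$, in accordance with $g-d\ge N-3=6$.

\subsection{End of the proof}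

Castelnuovo's bound states: if a smooth curve of genus $g$ maps birationally onto a curve of degree $d$ in $\mathbb P^r$, $r\ge2$, that lies in no hyperplane, then $d\ge r$ and
\[
g\le\pi(d,r)=\frac{m(m-1)}2(r-1)+m\varepsilon,\qquad\text{where } d-1=m(r-1)+\varepsilon,\quad0\le\varepsilon<r-1 .
\]
We know only an upper bound for $d$, so we need a monotonicity property.

\begin{lemma}\label{lem:mono}
For fixed $r\ge2$, the function $d\mapsto\pi(d,r)-d$ is nondecreasing for $d\ge r$.
\end{lemma}

\begin{proof}
Put $\varphi_d(k)=k(d-1)-\frac{k(k+1)}2(r-1)$ for integers $k\ge0$. The difference $\varphi_d(k)-\varphi_d(k-1)=d-1-k(r-1)$ is nonnegative exactly for $k\le m$, so $\varphi_d$ is maximal at $k=m$; substituting $d-1=m(r-1)+\varepsilon$ gives $\varphi_d(m)=\pi(d,r)$. Hence $\pi(d+1,r)\ge\varphi_{d+1}(m)=\pi(d,r)+m$, and $m\ge1$ for $d\ge r$.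
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Suppose $\chi\ge23$. Castelnuovo's bound applies to $f$ by Lemma~\ref{lem:f}. Here $r-1=\chi-2$ and $d_0-1=4(\chi-2)+(1+4a)$, with $1+4a<\chi-2$ by Lemma~\ref{lem:arith}(ii). So for $d_0$ we have $m=4$ and $\varepsilon=1+4a$, and
\[
\pi(d_0,r)=6(\chi-2)+4(1+4a)=6\chi-8+16a .
\]
Since $r\le d\le d_0$, Lemmas~\ref{lem:gd} and~\ref{lem:mono} give
\[
4\chi+4-2a\le g-d\le\pi(d,r)-d\le\pi(d_0,r)-d_0=2\chi-2+12a,
\]
that is, $\chi\le7a-3$. By Lemma~\ref{lem:arith}(iii), $\chi=30$.

Thus $\chi\le22$ or $\chi=30$, which means $q\le24$ or $q=32$, and $p_g=2\chi+1\le61$. By Theorem~\ref{thm:K2}, $K^2\le8\chi-3+2\alpha(\chi+1)$. For $\chi=30$ the right side is $240-3+10=247$. For $\chi\le22$ we have $\chi+1<31$, so $\alpha(\chi+1)\le4$, and the right side is at most $176-3+8=181$.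
\end{proof}

\begin{thebibliography}{9}

\bibitem{geography}
\emph{The Geography of Irregular Surfaces},
\texttt{http://jessica2.msri.org/attachments/13551/13551.pdf}.

\end{thebibliography}
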